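\title{Bing doubles and the realization map for twisted Whitney towers}

\begin{abstract}
Framed $m$-component links in $S^3$ that bound twisted Whitney towers of order $n$ in $B^4$, taken modulo twisted Whitney tower concordance of order $n+1$, form a group $\mathsf W^\infty_n(m)$. It is the image of a group $\mathcal T^\infty_n(m)$ of labeled trees under a realization map $R^\infty_n$. Conant, Schneiderman and Teichner conjectured that $R^\infty_{4k-2}$ is an isomorphism. We show that this fails for $k=m=2$: the Bing double of a knot of Arf invariant one bounds a twisted Whitney tower of order $7$. With the help of published results on the tree groups we then compute the kernel of $R^\infty_{4k-2}$ for all $k$ and $m$. For $k\ge2$ the Milnor invariant $\mu_{4k-2}$ is an isomorphism, and for $n\ge3$ the Milnor invariants and the Arf invariants of the components are the only obstructions to bounding a twisted Whitney tower of order $n$.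
\end{abstract}

\section{Introduction}

A link in $S^3$ is slice if its components bound disjointly embedded disks in $B^4$. Every link bounds immersed disks that meet in finitely many points, and one may try to remove these points in pairs. Two intersection points of opposite sign between the same two disks are joined by an arc in each disk, and the resulting loop bounds a \emph{Whitney disk} $W$ in $B^4$. If $W$ is embedded, suitably framed, and has interior disjoint from the disks, then pushing one disk across $W$ removes the two points. In general $W$ meets the other surfaces, and one tries to pair the new intersection points by further Whitney disks. The resulting layered object is a \emph{Whitney tower}, and its \emph{order} measures how deep the pairing has been carried. In a \emph{twisted} tower of order $n$ the framing condition is imposed only on the surfaces of order less than $n/2$. A $0$-framed slice link bounds twisted towers of every order, so the largest order that a link admits measures its distance from being slice.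

We follow the definitions of Conant, Schneiderman and Teichner \cite{CST11}, which are recalled in Section~\ref{sec:defs}. For each order $n$ and each number $m$ of components there are three abelian groups and two surjections
\[
\mathcal T^\infty_n(m)\xrightarrow{\ R^\infty_n\ }\mathsf W^\infty_n(m)\xrightarrow{\ \mu_n\ }\mathsf D_n(m),\qquad \eta_n=\mu_n\circ R^\infty_n .
\]
The middle group consists of the framed links that bound twisted towers of order $n$, modulo twisted Whitney tower concordance of order $n+1$; a link is zero in it exactly when it bounds a tower of order $n+1$. The left group is generated by trees that record the unpaired intersection points and the twisted Whitney disks of a tower, and $R^\infty_n$ sends a combination of trees to a link that bounds a tower with these defects. The right group is a free abelian group built from the free Lie algebra $\mathsf L=\bigoplus_j\mathsf L_j$ on $m$ generators, and $\mu_n$ is the first nonvanishing Milnor invariant; for $n=0$ it is the linking matrix, with the framings on the diagonal. The composite $\eta_n$ is given by an explicit formula on trees. So the geometric group is caught between two algebraic ones, and the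 kernel of $\eta_n$ is the room left between them.

For $n\equiv0,1,3\pmod 4$ there is no room: $\eta_n$ is an isomorphism \cite{CSTa,CSTb,CSTc}, and hence so are $R^\infty_n$ and $\mu_n$. For $n=4k-2$ the kernel of $\eta_n$ is $\mathbb Z_2\otimes\mathsf L_k\cong\mathbb Z_2^{r_k(m)}$, where $r_k(m)$ is the rank of $\mathsf L_k$, and it is generated by symbols $(J,J)^\infty$ that stand for twisted Whitney disks with a symmetric tree. Each element of this kernel either survives in $\mathsf W^\infty_{4k-2}$, as an obstruction that Milnor invariants do not see, or is killed by $R^\infty_{4k-2}$. For $k=1$ everything survives: the generator $(i,i)^\infty$ is realized by a knot of Arf invariant one as the $i$-th component, and the Arf invariant obstructs a tower of order $3$. For larger $k$, Bing doubling a component replaces its label in every tree by a two-leaved subtree, so $(J,J)^\infty$ is realized by Bing doubling a knot of Arf invariant one $k-1$ times and banding components together. It is natural to guess that the obstruction carried by the knot persists in its doubles.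

\begin{quote}
\textbf{Conjecture} (Conant--Schneiderman--Teichner). \emph{The map $R^\infty_{4k-2}\colon\mathcal T^\infty_{4k-2}\to\mathsf W^\infty_{4k-2}$ is an isomorphism. Consequently $\operatorname{Ker}\mu_{4k-2}\cong\operatorname{Ker}\eta_{4k-2}$ and}
\[
\mathsf W^\infty_{4k-2}\cong\mathbb Z^{\,m r_{4k-1}(m)-r_{4k}(m)}\oplus\mathbb Z_2^{\,r_k(m)} .
\]
\end{quote}

The problem, posed in \cite{TWT}, is to prove or disprove that $R^\infty_{4k-2}$ is an isomorphism for every $k\ge1$ and every $m\ge1$. We disprove it. We write $R^\infty_n(m)$ when the number of components matters.

\begin{theorem}\label{thm:A}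
If $R^\infty_2\colon\mathcal T^\infty_2(1)\to\mathsf W^\infty_2(1)$ is injective, then $((1,2),(1,2))^\infty\in\mathcal T^\infty_6(2)$ is a nonzero element of $\operatorname{Ker}R^\infty_6$.
\end{theorem}

Thus the statement fails at $(k,m)=(1,1)$ or at $(k,m)=(2,2)$, and is false in either case. The proof of Theorem~\ref{thm:A} uses only the basic facts (S1)--(S4) of Section~\ref{sec:facts} and Stallings' theorem on lower central series. The relation between order $2$ towers and the Arf invariant, fact (F2) below, decides between the two cases.

\begin{corollary}\label{cor:BD}
The map $R^\infty_2(1)$ is injective and $R^\infty_6(2)$ is not. If $K$ is a knot of Arf invariant one, then its Bing double bounds a twisted Whitney tower of order $7$.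
\end{corollary}

With two further published results, (F1) and (F3) below, the argument can be iterated and gives the full picture. Write $\Gamma_1G=G$, $\Gamma_{q+1}G=[G,\Gamma_qG]$ for the lower central series of a group $G$.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] For $k\ge2$ and $m\ge1$, $\operatorname{Ker}R^\infty_{4k-2}=\operatorname{Ker}\eta_{4k-2}\cong\mathbb Z_2^{r_k(m)}$. Hence $\mu_{4k-2}$ is an isomorphism and $\mathsf W^\infty_{4k-2}(m)\cong\mathbb Z^{\,m r_{4k-1}(m)-r_{4k}(m)}$.
\item[(2)] $R^\infty_{4k-2}(m)$ is an isomorphism if and only if $k=1$ or $m=1$.
\item[(3)] For $n\ge3$, a framed link $L$ bounds a twisted Whitney tower of order $n$ if and only if its Milnor invariants $\mu_j$, $0\le j<n$, vanish successively (that is, the framed longitudes lie in $\Gamma_{n+1}\pi_1(S^3\setminus L)$) and all its components have trivial Arf invariant.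
\end{enumerate}
\end{theorem}

Section~\ref{sec:outline} explains the idea for the Bing double, once the definitions are in place. The algebra is done in Section~\ref{sec:algebra} and the two geometric constructions in Sections~\ref{sec:doubling} and~\ref{sec:insert}. Theorem~\ref{thm:A} and Corollary~\ref{cor:BD} are proved in Section~\ref{sec:six}, and Theorem~\ref{thm:B} in Section~\ref{sec:B}.

\section{Trees, towers and the realization map}\label{sec:defs}

Fix $m\ge1$.

\subsection{Trees}

A \emph{tree} is a finite unitrivalent tree with a cyclic ordering of the three edges at each trivalent vertex, taken up to isomorphism preserving these vertex orientations and the labels introduced next. Its \emph{order} $o(t)$ is the number of trivalent vertices; a tree of order $n$ has $n+2$ univalent vertices. In an \emph{unrooted} tree all univalent vertices carry labels from $\{1,\dots,m\}$. In a \emph{rooted} tree one univalent vertex, the root, is unlabeled and the others are labeled. Labeled univalent vertices are called leaves. The single edge with label $i$ is the rooted tree $i$ of order $0$.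

For rooted trees $P,Q$, the \emph{rooted product} $(P,Q)$ joins the two roots to a new trivalent vertex and attaches a new root edge there, with the orientation (root edge, $P$, $Q$). The \emph{inner product} $\langle P,Q\rangle$ is the unrooted tree of order $o(P)+o(Q)$ obtained by merging the two root edges into one edge. Comparing cyclic orders gives
\begin{equation}\label{eq:cyclic}
\langle P,Q\rangle=\langle Q,P\rangle,\qquad \langle (P,Q),R\rangle=\langle P,(Q,R)\rangle .
\end{equation}

Two kinds of relations are imposed, on rooted and on unrooted trees alike.
\begin{itemize}
\item \emph{AS}: $t'=-t$ if $t'$ is obtained from $t$ by reversing the orientation at one trivalent vertex. For example, $(Q,P)=-(P,Q)$.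
\item \emph{IHX}: $I-H+X=0$ for three trees that agree outside a neighborhood of one internal edge (an edge between two trivalent vertices) and that inside it are the three ways of joining four fixed subtrees through an edge, drawn in the plane as the letters suggest, with the orientations induced from the plane.
\end{itemize}
Call one of the four subtrees the \emph{context}, taking the one that contains the root if there is a root, and call the others $P,Q,R$. Draw the context at the lower right corner, $R$ at the lower left, $P$ at the upper right and $Q$ at the upper left, and read off the counterclockwise orders. The three trees are then the context with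
\begin{equation}\label{eq:IHX}
I=((P,Q),R),\qquad H=(P,(Q,R)),\qquad X=(Q,(P,R))
\end{equation}
inserted. So \eqref{eq:IHX}, in any context, is an IHX triple, and every IHX triple consists of three such trees up to their order and their vertex orientations.

Let $\mathcal T_n$ be the abelian group generated by the unrooted trees of order $n$ modulo AS and IHX. The \emph{twisted tree groups} $\mathcal T^\infty_n=\mathcal T^\infty_n(m)$ are defined as follows. For $n=2j-1$, $\mathcal T_n^\infty$ is the quotient of $\mathcal T_n$ by the \emph{boundary-twist} relations
\[
\langle (i,J),J\rangle=0\qquad(i\text{ a label},\ J\text{ rooted of order }j-1).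
\]
For $n=2j$, $\mathcal T^\infty_n$ is generated by the unrooted trees of order $2j$ and by symbols $J^\infty$, called \emph{$\infty$-trees}, for $J$ rooted of order $j$. The relations are AS and IHX among the trees of order $2j$, and
\begin{itemize}
\item \emph{symmetry}: $(-J)^\infty=J^\infty$, where $-J$ is $J$ with one vertex orientation reversed;
\item \emph{twisted IHX}: $I^\infty=H^\infty+X^\infty-\langle H,X\rangle$ for each rooted IHX triple $I,H,X$;
\item \emph{interior twist}: $2J^\infty=\langle J,J\rangle$.
\end{itemize}
These three relations are the rules $\phi(-x)=\phi(x)$, $\phi(x-y)=\phi(x)+\phi(y)-\langle x,y\rangle$ and $2\phi(x)=\langle x,x\rangle$ of a quadratic function $\phi$ refining the pairing $\langle\ ,\ \rangle$.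

Two families of homomorphisms compare different numbers of labels. A map $\{1,\dots,m\}\to\{1,\dots,m'\}$ carries relations to relations, so it induces a \emph{relabeling} homomorphism $\mathcal T_n^\infty(m)\to\mathcal T_n^\infty(m')$. All terms of any one relation involve the same set of labels, so sending to $0$ every generator that involves the label $i$ defines a \emph{deletion} homomorphism $\mathcal T_n^\infty(m)\to\mathcal T_n^\infty(m-1)$.

\subsection{Brackets and the maps $\eta_n$}

Let $\mathsf L=\bigoplus_{j\ge1}\mathsf L_j$ be the free Lie algebra over $\mathbb Z$ on $X_1,\dots,X_m$, graded by bracket length. Each $\mathsf L_j$ is free abelian, of rank $r_j(m)=\frac1j\sum_{d\mid j}\nu(d)\,m^{j/d}$ by Witt's formula, where $\nu$ is the M\"obius function. To see that a Lie element is nonzero it is enough to expand it in the free associative ring on the $X_i$, with $[Y,Z]=YZ-ZY$, and to find a word with nonzero coefficient.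

A rooted tree $J$ determines a bracket $\beta(J)$ by $\beta(i)=X_i$ and $\beta((P,Q))=[\beta(P),\beta(Q)]$. Let $\mathsf L'_j$ be the group generated by the rooted trees with $j$ leaves modulo AS and IHX. Under $\beta$, AS becomes antisymmetry and \eqref{eq:IHX} becomes the Jacobi identity, so $\beta$ induces a surjection $\mathsf L'_j\to\mathsf L_j$. It need not be injective: $\beta((J,J))=0$, while AS gives only $2(J,J)=0$. This difference is the origin of all the $2$-torsion in this paper.

Let $\mathsf D_n$ be the kernel of the bracket map $\mathsf L_1\otimes\mathsf L_{n+1}\to\mathsf L_{n+2}$, $X_i\otimes Y\mapsto[X_i,Y]$. It is free abelian of rank $m\,r_{n+1}(m)-r_{n+2}(m)$. For a leaf $v$ of an unrooted tree $t$, let $\ell(v)$ be its label and $\beta_v(t)$ the bracket of the rooted tree obtained by making $v$ the root. The homomorphism $\eta_n\colon\mathcal T^\infty_n\to\mathsf D_n$ is given by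
\[
\eta_n(t)=\sum_{v}X_{\ell(v)}\otimes\beta_v(t),\qquad \eta_n(J^\infty)=\tfrac12\,\eta_n(\langle J,J\rangle).
\]
The tree $\langle J,J\rangle$ has an automorphism exchanging the two copies of $J$, so $\eta_n(J^\infty)$ is the sum over the leaves of one copy.

\subsection{Twisted Whitney towers}

Let $L=L_1\cup\dots\cup L_m\subset S^3=\partial B^4$ be an oriented framed link. We identify a framing of a component with an integer, the linking number of the component with its push-off. A \emph{Whitney tower} $\mathcal W$ on $L$ consists of properly immersed disks $D_i\subset B^4$ with $\partial D_i=L_i$, together with finitely many Whitney disks. A Whitney disk $W$ pairs two oppositely signed transverse intersection points of surfaces $\Sigma,\Sigma'$ of $\mathcal W$ (possibly $\Sigma=\Sigma'$); its boundary is the union of an arc in $\Sigma$ and an arc in $\Sigma'$ joining the two points. The boundaries of the Whitney disks are embedded and disjoint, and the interiors may meet the surfaces of $\mathcal W$ transversely.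

Each surface $\Sigma$ has a rooted tree $t_\Sigma$ and each intersection point $p$ an unrooted tree $t_p$: the disk $D_i$ has tree $i$, a point $p\in\Sigma\cap\Sigma'$ has tree $\langle t_\Sigma,t_{\Sigma'}\rangle$, and a Whitney disk pairing points of $\Sigma\cap\Sigma'$ has tree $(t_\Sigma,t_{\Sigma'})$. The order of a surface or a point is the order of its tree.

Each surface $\Sigma$ has a \emph{twisting number} $\omega(\Sigma)\in\mathbb Z$, the obstruction to extending a given nowhere zero section of its normal bundle from $\partial\Sigma$ to $\Sigma$, that is, the signed count of zeros of a generic extension. For $D_i$ the given section is the framing of $L_i$. For a Whitney disk $W$ it is the \emph{Whitney section}, which is tangent to $\Sigma$ along the arc in $\Sigma$ and normal to $\Sigma'$ along the arc in $\Sigma'$. The number $\omega$ does not depend on the orientations of the surfaces, since reversing a surface also reverses its normal bundle. It changes sign under a reflection of $B^4$. A surface is \emph{framed} if $\omega=0$.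

The tower $\mathcal W$ is a \emph{twisted Whitney tower of order $n$} if every intersection point of order less than $n$ is paired by a Whitney disk and every surface of order less than $n/2$ is framed. We say \emph{order $n$ tower} for short. An order $n$ tower is also an order $j$ tower for $j\le n$, and every framed link bounds an order $0$ tower. The \emph{intersection invariant} is
\[
\tau^\infty_n(\mathcal W)=\sum_p\epsilon_p\,t_p+\sum_{\Sigma}\omega(\Sigma)\,t_\Sigma^\infty\ \in\ \mathcal T^\infty_n ,
\]
where $p$ runs over the unpaired points of order $n$, with signs $\epsilon_p=\pm1$, and $\Sigma$ runs over the surfaces of order $n/2$ (there are none if $n$ is odd). The sign of the term $\epsilon_pt_p$ is determined by the oriented surfaces that enter the tree $t_p$. We need nothing more about the sign conventions: either an operation leaves these oriented surfaces alone, or the trees in question vanish, or they occur as $\infty$-trees, which do not see vertex orientations.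

\subsection{The groups $\mathsf W^\infty_n$ and the facts used}\label{sec:facts}

Two framed links are \emph{order $n$ twisted Whitney tower concordant} if their components cobound properly immersed annuli in $S^3\times[0,1]$ that support an order $n$ tower, the annuli playing the role of the order $0$ surfaces. The set $\mathsf W_n^\infty=\mathsf W_n^\infty(m)$ of framed $m$-component links bounding order $n$ towers in $B^4$, modulo order $n+1$ twisted Whitney tower concordance, is a finitely generated abelian group under band sum.

Let $L$ bound an order $n$ tower, let $\pi=\pi_1(S^3\setminus L)$, and let $F$ be the free group on $X_1,\dots,X_m$. The meridians induce an isomorphism $\pi/\Gamma_{n+2}\pi\cong F/\Gamma_{n+2}F$, and the framed $i$-th longitude lies in $\Gamma_{n+1}F/\Gamma_{n+2}F\cong\mathsf L_{n+1}$, with image $\ell_i$. The \emph{order $n$ Milnor invariant} $\mu_n(L)=\sum_iX_i\otimes\ell_i$ defines a homomorphism $\mu_n\colon\mathsf W_n^\infty\to\mathsf D_n$. From the definition,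
\begin{equation}\label{eq:mu}
\mu_n(L)=0\iff\text{all framed longitudes of $L$ lie in }\Gamma_{n+2}\pi .
\end{equation}
For $n=0$, $\ell_i=\sum_j\operatorname{lk}(L_i,L_j)X_j$ with the framing of $L_i$ as the diagonal term.

The following basic facts of the theory are used throughout.
\begin{enumerate}
\item[(S1)] Every $g\in\mathcal T_n^\infty$ is $\tau_n^\infty(\mathcal W)$ for some order $n$ tower $\mathcal W$ on some framed link $L$, the class $[L]\in\mathsf W_n^\infty$ depends only on $g$, and $R^\infty_n(g)=[L]$ defines a surjective homomorphism $R_n^\infty\colon\mathcal T_n^\infty\to\mathsf W_n^\infty$, the \emph{realization map}.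
\item[(S2)] $\eta_n=\mu_n\circ R^\infty_n$.
\item[(S3)] $\mu_n$ is surjective, and $\mathsf W^\infty_{4k-2}\cong\mathsf D_{4k-2}\oplus\operatorname{Ker}\mu_{4k-2}$.
\item[(S4)] $\operatorname{Ker}\eta_{4k-2}\cong\mathbb Z_2\otimes\mathsf L_k\cong\mathbb Z_2^{r_k(m)}$.
\end{enumerate}
Corollary~\ref{cor:BD} uses (F2) in addition, and Theorem~\ref{thm:B} uses all three of the following results.
\begin{enumerate}
\item[(F1)] (Conant--Schneiderman--Teichner \cite{CSTa,CSTb}, based on \cite{CSTc}.) For $n\equiv0,1,3\pmod4$ and all $m$, the map $\eta_n$ is an isomorphism.
\item[(F2)] (Freedman--Kirby, Matsumoto; Conant--Schneiderman--Teichner.) A knot bounding an order $2$ tower with $\tau_2^\infty=a\,(1,1)^\infty$ has Arf invariant $a\bmod2$, and the Arf invariant vanishes on knots bounding order $3$ towers.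
\item[(F3)] (Levine \cite{Lev}.) There is an exact sequence $0\to\mathbb Z_2\otimes\mathsf L_k\to\mathsf L'_{2k}\to\mathsf L_{2k}\to0$ whose first map sends $1\otimes\beta(J)$ to $(J,J)$.
\end{enumerate}

\subsection{Raising the order and changing the link}

Fact (S1) is an obstruction theory, and we use it in the following form.

\begin{lemma}\label{lem:raise}
Let $L$ bound an order $n$ tower $\mathcal W$.
\begin{enumerate}
\item[(a)] $[L]=0$ in $\mathsf W_n^\infty$ if and only if $L$ bounds an order $n+1$ tower.
\item[(b)] If $\tau_n^\infty(\mathcal W)=0$, then $L$ bounds an order $n+1$ tower.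
\item[(c)] If $\eta_n$ is injective and $\mu_n(L)=0$, then $L$ bounds an order $n+1$ tower.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The $0$-framed unlink bounds disjoint framed disks, so its class is $R_n^\infty(0)=0$. If $[L]=0$, cap off an order $n+1$ concordance from $L$ to the unlink with these disks. Conversely, an order $n+1$ tower has no unpaired points of order $n$, and its surfaces of order $n/2<(n+1)/2$ are framed. Viewed as an order $n$ tower it has $\tau_n^\infty=0$, so $[L]=R_n^\infty(0)=0$.

(b) Here $[L]=R_n^\infty(0)=0$, and (a) applies.

(c) By (S2), $\eta_n(\tau_n^\infty(\mathcal W))=\mu_n(L)=0$, so $\tau_n^\infty(\mathcal W)=0$, and (b) applies.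
\end{proof}

When order $0$ disks are cut and reglued, their framings must be controlled. The next lemma makes this automatic.

\begin{lemma}\label{lem:framing}
Let $D\subset B^4$ be a properly immersed oriented disk whose self-intersections occur in oppositely signed pairs. Then $D$ is framed relative to the $0$-framing of $\partial D$ and relative to no other framing.
\end{lemma}

\begin{proof}
The normal bundle of $D$ is trivial, so some framing $f$ of $\partial D$ extends to a nowhere zero normal section. For any such $f$, let $D'$ be the push-off of $D$ along the section. Then $f=\operatorname{lk}(\partial D,\partial D')$ is, up to a universal sign, the signed count of $D\cap D'$. Each self-intersection of $D$ contributes two points of its own sign, and there are no other points. So $f$ is $\pm2$ times the signed number of self-intersections of $D$, which is $0$.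
\end{proof}

In particular, a link that bounds a tower of order at least $1$ is $0$-framed. \emph{From now on, links are $0$-framed unless called framed links.}

\begin{lemma}\label{lem:ops}
Let $n\ge1$, and let $L$ and $L'$ bound order $n$ towers $\mathcal W$ and $\mathcal W'$. Each of the following links bounds an order $n$ tower.
\begin{enumerate}
\item[(a)] The split union $L\sqcup L'$, with invariant $\tau_n^\infty(\mathcal W)+\tau_n^\infty(\mathcal W')$, the two label sets being kept disjoint.
\item[(b)] The result of joining components of $L$ by oriented bands in $S^3$, with invariant the image of $\tau_n^\infty(\mathcal W)$ under the relabeling that identifies the labels of joined components.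
\item[(c)] If $L'$ is a knot, the result $L\#L'$ of tying $L'$ as a local knot into $L_i$, with invariant $\tau_n^\infty(\mathcal W)$ plus $\tau_n^\infty(\mathcal W')$ relabeled by $i$.
\item[(d)] The sublink $L\setminus L_i$, with invariant the image of $\tau_n^\infty(\mathcal W)$ under deletion of $i$.
\item[(e)] The link $L$ with the orientation of a component reversed, and the mirror image of $L$.
\item[(f)] Any link concordant to $L$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take the boundary connected sum of the two $4$-balls.

(b) Replace the order $0$ disks by their unions with the bands, pushed into a collar of $S^3$. Intersection points and Whitney disks do not change. All order $0$ points are paired, so each new disk has paired self-intersections and is framed by Lemma~\ref{lem:framing}.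

(c) Apply (a), and then (b) with one short band.

(d) Remove all surfaces whose tree involves $i$. A Whitney disk that remains has its boundary on surfaces that remain, and a paired point between remaining surfaces was paired by a Whitney disk whose tree does not involve $i$. So what is left is an order $n$ tower, and the terms of $\tau_n^\infty$ that survive are those not involving $i$.

(e) Reversing an order $0$ disk changes the signs of both points of a pair or of neither, and a reflection of $B^4$ changes all signs. So pairs stay oppositely signed, and framed surfaces stay framed.

(f) Attach the disjointly embedded annuli of the concordance to the order $0$ disks and use Lemma~\ref{lem:framing}.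
\end{proof}

\section{The Bing double in outline}\label{sec:outline}

Let $K$ be a knot that bounds an order $2$ tower with invariant $(1,1)^\infty$. Its Bing double $\mathrm{BD}(K)=L_1\cup L_2$ consists of two long thin loops that follow the two halves of $K$ and clasp each other at both ends (Figure~\ref{fig:bing}). We will see that the tower on $K$ produces an order $6$ tower on $\mathrm{BD}(K)$ with invariant $((1,2),(1,2))^\infty$, and that this element is not zero. So Lemma~\ref{lem:raise}(b) does not apply to this tower. But by (S1) the class of $\mathrm{BD}(K)$ can be computed from \emph{any} order $6$ tower, and the plan is to build a second one from a different view of the link.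

All the knotting of $K$ can be put into a ball $B$ that meets $\mathrm{BD}(K)$ in two strands $a$ and $b$, \emph{both belonging to $L_1$}. Inside $B$ one sees a $2$-string link, the $2$-cable of $K$; outside $B$ one sees the Bing double of the unknot, which bounds a tower without any defects. A tower for the closure of the $2$-string link can be glued into $B\times[0,1]$. Its unpaired points and twisted disks have trees labeled by $a$ and $b$, and after gluing both labels become $1$.

The closure of the string link has trivial Milnor invariants. With two labels, $\eta_n$ is injective for $n=0,1,3,4,5$, so Lemma~\ref{lem:raise}(c) raises the order of a tower on the closure through these orders. At order $6$ the method stops: $r_2(2)=1$, so $\operatorname{Ker}\eta_6\cong\mathbb Z_2$, and the invariant may be the generator $((a,b),(a,b))^\infty$. This is the element that we started with, but now on the labels $a,b$, which are about to be identified. Apply twisted IHX to \eqref{eq:IHX} with $P=a$, $Q=b$, $R=(a,b)$: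
\[
((a,b),(a,b))^\infty=H^\infty+X^\infty-\langle H,X\rangle,\qquad H=(a,(b,(a,b))),\quad X=(b,(a,(a,b))).
\]
For $a\ne b$ the trees $H$ and $X$ are different and nothing cancels. For $a=b=1$ they coincide, and the interior twist relation gives
\[
((1,1),(1,1))^\infty=2H^\infty-\langle H,H\rangle=0 .
\]
In fact the whole group $\mathcal T_6^\infty(1)$ vanishes. So the glued tower has invariant $0$, and the link bounds an order $7$ tower.

One correction is needed, at order $2$, where $\eta_2$ is not injective. Both components of the closed cable are copies of $K$, and its order $2$ invariant is $(a,a)^\infty+(b,b)^\infty\neq0$. We cancel this by tying one more copy of $K$ into each strand. Seen from the Bing double, this ties $K\#K^r$ into $L_1$, where $K^r$ is $K$ with the reversed orientation. This knot bounds towers of every order and can be removed again at the end.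

\section{Tree groups on one and two labels}\label{sec:algebra}

Everything in this section rests on one observation: a subtree of the form $(A,A)$ makes two terms of an IHX relation equal.

\begin{lemma}\label{lem:AA}
\begin{enumerate}
\item[(a)] $\langle(A,A),(Y,Z)\rangle=0$ in $\mathcal T_n$ for all rooted trees $A,Y,Z$.
\item[(b)] If a rooted tree $I$ of order $j\ge2$ contains a subtree $(A,A)$ whose root edge ends at another trivalent vertex of $I$, then $I^\infty=0$ in $\mathcal T^\infty_{2j}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:cyclic} the tree is $\langle((A,A),Y),Z\rangle$. In \eqref{eq:IHX} with $P=Q=A$, $R=Y$ and context $\langle\,\cdot\,,Z\rangle$ we have $H=X$, so $I=H-X=0$.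

(b) By the symmetry relation we may assume that $I$ is $((A,A),Y)$ in some context. Then $H=X$ is $(A,(A,Y))$ in the same context, and $I^\infty=2H^\infty-\langle H,H\rangle=0$.
\end{proof}

The trivalent vertices of a unitrivalent tree of order $n$ span a subtree with $n$ vertices, all of degree at most $3$, which we call the \emph{skeleton}. A skeleton vertex of degree $d$ is adjacent to $3-d$ univalent vertices. For $n\ge2$ the skeleton has at least two \emph{ends}, that is, vertices of degree $1$.

\begin{lemma}\label{lem:one}
Let $m=1$.
\begin{enumerate}
\item[(a)] $\eta_0$ is injective, and $\mathcal T_1^\infty(1)=0$.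
\item[(b)] $\mathcal T_2^\infty(1)\cong\mathbb Z_2$, generated by $(1,1)^\infty$, and all trees of order $2$ vanish in it. Hence an order $2$ tower on a knot has invariant $N(1,1)^\infty$, where $N$ is the sum of the twisting numbers of its order $1$ Whitney disks.
\item[(c)] $\mathcal T^\infty_n(1)=0$ for $n\ge3$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $\langle1,1\rangle=2\cdot1^\infty$, the group $\mathcal T_0^\infty(1)$ is generated by $1^\infty$, and $\eta_0(1^\infty)=X_1\otimes X_1$ has infinite order. The only tree of order $1$ is $\langle(1,1),1\rangle$, which is a boundary-twist relation.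

In an unrooted tree of order $n\ge2$, an end of the skeleton has two leaves and its third edge is internal. So the tree is $\pm\langle(1,1),(Y,Z)\rangle$, and it vanishes by Lemma~\ref{lem:AA}(a).

(b) The only $\infty$-tree is $(1,1)^\infty$, and $2(1,1)^\infty=\langle(1,1),(1,1)\rangle=0$. A rooted tree of order $1$ has no internal edge, so there is no twisted IHX relation, and the map to $\mathbb Z_2$ that sends trees to $0$ and $(1,1)^\infty$ to $1$ respects all relations.

(c) The unrooted trees vanish. If $n=2j\ge4$ and $J$ is rooted of order $j\ge2$, then one of the ends of the skeleton of $J$ is not adjacent to the root. It gives a subtree $(1,1)$ as in Lemma~\ref{lem:AA}(b), so $J^\infty=0$.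
\end{proof}

To show that an $\infty$-tree is \emph{not} zero we need an invariant other than $\eta$. A quadratic function is linear modulo $2$ and modulo the values of its pairing. Accordingly, let
\[
q\colon\mathcal T_{2j}^\infty\to\mathbb Z_2\otimes\mathsf L'_{j+1},\qquad q(t)=0,\quad q(J^\infty)=1\otimes J .
\]
This is well defined: symmetry, twisted IHX and interior twist are sent to $-J\equiv J$, $I\equiv H+X$ and $2J\equiv0$ modulo $2$.

\begin{lemma}\label{lem:JJ}
\begin{enumerate}
\item[(a)] For $J$ rooted of order $k-1$, $\langle(J,J),(J,J)\rangle=0$, $2(J,J)^\infty=0$ and $(J,J)^\infty\in\operatorname{Ker}\eta_{4k-2}$.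
\item[(b)] $\operatorname{Ker}\eta_2(m)$ has $\mathbb Z_2$-basis $(i,i)^\infty$, $1\le i\le m$.
\item[(c)] $((1,2),(1,2))^\infty\ne0$ in $\mathcal T_6^\infty(2)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first claim is Lemma~\ref{lem:AA}(a), and the second follows by interior twist. The third follows because $\mathsf D_{4k-2}$ is torsion-free.

(b) By (a) the elements $(i,i)^\infty$ lie in the kernel and have order dividing $2$. If $\sum a_i(i,i)^\infty=0$, deleting all labels but $i$ shows that $a_i$ is even, by Lemma~\ref{lem:one}(b). So they generate a subgroup of order $2^m$, which by (S4) is the order $2^{r_1(m)}$ of the kernel.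

(c) We show that $u=((1,2),(1,2))$ is nonzero in $\mathbb Z_2\otimes\mathsf L'_4$; then $q(u^\infty)\ne0$. The relations preserve the multiset of labels, so we may restrict to trees with leaves $1,1,2,2$, and modulo $2$ the vertex orientations play no role. There are six such trees:
\begin{gather*}
u=((1,2),(1,2)),\qquad w=((1,1),(2,2)),\qquad s_1=(((1,1),2),2),\\
s_2=(((2,2),1),1),\qquad s_3=(((1,2),1),2),\qquad s_4=(((1,2),2),1).
\end{gather*}
An IHX relation is given by the unordered triple $\{P,Q,R\}$ and the context, and modulo $2$ it says that the three trees \eqref{eq:IHX} sum to zero. Either the triple consists of three leaves and the context is $(\,\cdot\,,x)$ for the fourth leaf $x$, or the triple contains all four leaves and the context is the root alone. This gives five relations: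
\[
\begin{array}{lll}
\{1,1,2\}\text{ in }(\,\cdot\,,2): & s_1+2s_3=0, \\
\{1,2,2\}\text{ in }(\,\cdot\,,1): & s_2+2s_4=0, \\
\{(1,1),2,2\}: & 2s_1+w=0, \\
\{(2,2),1,1\}: & 2s_2+w=0, \\
\{(1,2),1,2\}: & s_3+s_4+u=0.
\end{array}
\]
The $\mathbb Z_2$-valued functional with value $1$ on $u,s_3$ and $0$ on $w,s_1,s_2,s_4$ respects all five.
\end{proof}

The last algebraic input is a special case of (F1). We prove it by hand so that Theorem~\ref{thm:A} does not depend on (F1).

\begin{lemma}\label{lem:two}
For $m=2$, the map $\eta_n$ is injective for $n=0,1,3,4,5$.
\end{lemma}

\begin{proof}
Put $c=(1,2)$ and $c_x=(c,x)$ for $x\in\{1,2\}$. In a tree of order at least $2$, the two leaves at an end of the skeleton form a subtree $(1,1)$, $(2,2)$ or $\pm c$. In the first two cases the tree vanishes by Lemma~\ref{lem:AA}(a). So for $n\ge3$ we need only consider trees with $\pm c$ at every end. We also use the consequence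
\begin{equation}\label{eq:swap}
((P,x),y)-((P,y),x)=(P,(x,y))
\end{equation}
of \eqref{eq:IHX} and AS, valid in any context. For $x\neq y$ the right side is $\pm(P,c)$.

\emph{Order $0$.} The group is generated by $1^\infty$, $2^\infty$ and $\langle1,2\rangle$, whose images $X_1\otimes X_1$, $X_2\otimes X_2$ and $X_1\otimes X_2+X_2\otimes X_1$ are linearly independent.

\emph{Order $1$.} Two of the three leaves have the same label, so the tree is $\pm\langle(i,j),j\rangle$, a boundary-twist relation. Thus $\mathcal T_1^\infty(2)=0$.

\emph{Order $3$.} The skeleton is a path with three vertices, and the tree is $\pm\langle(x,c),c\rangle$, a boundary-twist relation. Thus $\mathcal T_3^\infty(2)=0$.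

\emph{Order $5$.} The skeleton is a path, or a vertex of degree $3$ with legs of lengths $1,1,2$. In the second case the tree is $\pm\langle(c,c),(c,x)\rangle=0$. In the first case it is $\pm\gamma(x,y,z)$ with
\[
\gamma(x,y,z)=\langle(((c,x),y),z),c\rangle .
\]
For $x\ne y$, \eqref{eq:swap} with $P=c$ gives
\[
\gamma(x,y,z)-\gamma(y,x,z)=\pm\langle((c,c),z),c\rangle=\pm\langle(c,c),(z,c)\rangle=0 .
\]
For $y\ne z$, \eqref{eq:swap} with $P=c_x$ gives
\[
\gamma(x,y,z)-\gamma(x,z,y)=\pm\langle(c_x,c),c\rangle=\pm\langle(c,c),(c,x)\rangle=0 .
\]
So $\gamma$ is symmetric in its three arguments. Two of them agree, so each path tree is $\pm\gamma(x,y,x)$ for some $x,y$, and $\gamma(x,y,x)=\langle(c_x,y),(x,c)\rangle=\langle(y,c_x),c_x\rangle$ is a boundary-twist relation. Thus $\mathcal T_5^\infty(2)=0$.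

\emph{Order $4$.} If the skeleton is a star, the tree is $\pm\langle(c,c),c\rangle=0$. If it is a path, the tree is $\pm\gamma(x,y)$ with $\gamma(x,y)=\langle((c,x),y),c\rangle$. By \eqref{eq:swap}, $\gamma(1,2)-\gamma(2,1)=\langle(c,c),c\rangle=0$, and $\gamma(x,x)=\langle c_x,(x,c)\rangle=-\langle c_x,c_x\rangle=-2c_x^\infty$. An $\infty$-tree has the form $((y,z),x)^\infty$; it is $0$ if $y=z$ by Lemma~\ref{lem:AA}(b), and it is $c_x^\infty$ otherwise. So $\mathcal T_4^\infty(2)$ is generated by $c_1^\infty$, $c_2^\infty$ and $\gamma(1,2)$. Their images under $\eta_4$ have degrees $(4,2)$, $(2,4)$ and $(3,3)$ in $(X_1,X_2)$. These are distinct and $\mathsf D_4$ is torsion-free, so it suffices to show that each image is nonzero.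

The element $\eta_4(c_1^\infty)$ is a sum over the leaves of one copy of $c_1=((1,2),1)$ in $\langle c_1,c_1\rangle$. Only one of them is labeled $2$, and it contributes
\[
\pm X_2\otimes[X_1,[X_1,[[X_1,X_2],X_1]]]=\pm X_2\otimes\operatorname{ad}(X_1)^4X_2 .
\]
This is nonzero, because the word $X_1^4X_2$ has coefficient $1$ in $\operatorname{ad}(X_1)^4X_2$. Exchanging the labels treats $c_2^\infty$.

Put $Z=[X_1,X_2]$. The tree $\gamma(1,2)$ has leaves labeled $1$ at the first, second and fourth vertices of the path, so the coefficient of $X_1\otimes{}$ in $\eta_4(\gamma(1,2))$ is
\[
\pm[X_2,[X_1,[X_2,Z]]]\pm[Z,[X_2,Z]]\pm[X_2,[X_2,[X_1,Z]]].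
\]
By the Jacobi identity $[X_1,[X_2,Z]]-[X_2,[X_1,Z]]=[Z,Z]=0$, so the first and third terms agree up to sign. Modulo $2$ the expression is therefore
\[
[Z,[X_2,Z]]=2ZX_2Z-Z^2X_2-X_2Z^2\equiv Z^2X_2+X_2Z^2 .
\]
The word $X_1X_2X_1X_2X_2$ has coefficient $1$ in $Z^2X_2$ and does not occur in $X_2Z^2$. So the expression is nonzero.
\end{proof}

\section{Doubling a component}\label{sec:doubling}

We need links that realize the elements $(J,J)^\infty$. Bing doubling provides them, because it turns the order $0$ disk of a component into a Whitney disk.

Let $V=S^1\times[-1,1]\times[-1,1]$ with coordinates $(\theta,x,z)$, $\theta\in\mathbb R/2\pi\mathbb Z$, and fix $0<\delta<\pi/8$. Consider the two embedded rectangles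
\begin{align*}
\Delta_1&=\{-\delta\le\theta\le\pi+\delta,\ |x|\le\tfrac12,\ z=0\},\\
\Delta_2&=\{\pi-\delta\le\theta\le2\pi+\delta,\ x=0,\ |z|\le\tfrac12\},
\end{align*}
and their boundaries $L_i=\partial\Delta_i$. A common point of $L_1$ and $L_2$ would lie on the core $x=z=0$, which $L_1$ meets at $\theta=-\delta,\pi+\delta$ and $L_2$ meets at $\theta=\delta,\pi-\delta$. So $L_1$ and $L_2$ are disjoint. For a component $C$ of a link $M\cup C$, embed $V$ as a tubular neighborhood of $C$, disjoint from $M$, so that the core goes to $C$ and $\partial_x$ to the $0$-framing. The image of $L_1\cup L_2$ is the (untwisted) \emph{Bing double} $\mathrm{BD}(C)$.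

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.3,yscale=1.2]
\draw[gray] (-2,1)--(6,1) (-2,-1)--(6,-1);
\draw[very thick] (-.5,.4)--(-.5,.6)--(4.5,.6)--(4.5,.4) (-.5,.2)--(-.5,-.6)--(4.5,-.6)--(4.5,.2);
\draw[thick] (-2,-.3)--(-.6,-.3) (-.4,-.3)--(.5,-.3)--(.5,.3)--(-2,.3);
\draw[thick] (6,-.3)--(4.6,-.3) (4.4,-.3)--(3.5,-.3)--(3.5,.3)--(6,.3);
\draw[dashed] (1,-1) rectangle (3,1);
\node at (2,0) {$B$}; \node at (3.6,.8) {$L_1$}; \node at (5.5,.5) {$L_2$};
\begin{scope}[yshift=-3.3cm]
\fill[gray!20] (-2,.6)--(-.5,.6)--(0,.3)--(.5,.6)--(3.5,.6)--(4,.3)--(4.5,.6)--(6,.6)--(6,1.6)--(-2,1.6)--cycle;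
\draw[gray] (-2,0)--(6,0) (-2,1.6)--(6,1.6);
\draw[very thick] (-.5,0)--(.5,.6)--(3.5,.6)--(4.5,0);
\draw[thick] (-2,.6)--(-.5,.6)--(.5,0) (3.5,0)--(4.5,.6)--(6,.6);
\fill (0,.3) circle (1.5pt) (4,.3) circle (1.5pt);
\node at (2,1.1) {$A$}; \node at (2,.35) {$f_1$}; \node at (5.5,.35) {$f_2$};
\node[right] at (6,0) {$t=0$}; \node[right] at (6,1.6) {$t=1$};
\node[below] at (0,0) {$\theta=0$}; \node[below] at (4,0) {$\theta=\pi$};
\end{scope}
\end{tikzpicture}
\caption{Top: the Bing double $L_1\cup L_2$ in the solid torus $V$, whose left and right ends are to be identified. The ball $B$ meets only $L_1$, in two parallel strands. Bottom: the slice $(\text{core of }V)\times[0,1]$ of the collar $V\times[0,1]$. The disks $D_1,D_2$ bounded by $L_1,L_2$ meet it in the graphs of $f_1,f_2$, which cross in the two points of $D_1\cap D_2$. The shaded annulus $A$, capped along $t=1$ by a disk bounded by the core, is a Whitney disk for these points.}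
\label{fig:bing}
\end{figure}

\begin{lemma}\label{lem:double}
Let $M\cup C$ bound a Whitney tower $\mathcal W$, of no specified order, in which the disk $D_C$ bounded by $C$ is framed. Then $M\cup\mathrm{BD}(C)$ bounds a Whitney tower that consists of the surfaces of $\mathcal W$, with $D_C$ enlarged to a framed Whitney disk $W$, and two new embedded order $0$ disks $D_1,D_2$ bounded by $L_1,L_2$. The only new intersection points are two points of $D_1\cap D_2$, and they are paired by $W$. The trees of the old surfaces and points change by replacing each leaf labeled $C$ by $\pm(1,2)$, and the other old surfaces keep their twisting numbers.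
\end{lemma}

\begin{proof}
Attach a collar $S^3\times[0,1]$ to $B^4$ along $S^3\times1=\partial B^4$, with coordinate $t$, and extend the disks of $M$ by $M\times[0,1]$. The new link lies in $S^3\times0$.

\emph{The disks.} Let $g\colon[-\frac12,\frac12]\to[0,1]$ be smooth and even, with $g(0)=1$, vanishing exactly at $\pm\frac12$. Let $f_1\colon[-\delta,\pi+\delta]\to[0,\frac12]$ be smooth and symmetric about $\pi/2$, vanishing exactly at the endpoints, with $f_1'>0$ on $[-\delta,\delta]$ and hence $f_1'<0$ on $[\pi-\delta,\pi+\delta]$. Put $f_2(\theta)=f_1(\theta-\pi)$. Let $D_1,D_2\subset V\times[0,\frac12]$ be the graphs of $f_1(\theta)g(x)$ over $\Delta_1$ and of $f_2(\theta)g(z)$ over $\Delta_2$; corners are rounded away from the core. These are embedded disks bounded by $L_1,L_2$, and they are framed by Lemma~\ref{lem:framing}.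

\emph{Their intersection.} The set $\Delta_1\cap\Delta_2$ consists of the arcs $|\theta|\le\delta$ and $|\theta-\pi|\le\delta$ of the core, and over it $D_1$ and $D_2$ have heights $f_1$ and $f_2$. On the first arc $f_1$ increases and $f_2$ decreases, and $f_2(0)=f_1(\pi)=f_1(0)$ by symmetry. On the second arc $f_1$ decreases and $f_2$ increases, and $f_2(\pi)=f_1(0)=f_1(\pi)$. So $D_1\cap D_2$ consists of two points, over $\theta=0$ and $\theta=\pi$. Since $g'(0)=0$, the tangent planes over the core have the frames $(\partial_\theta+f_1'\partial_t,\partial_x)$ and $(\partial_\theta+f_2'\partial_t,\partial_z)$. The determinant of these four vectors in the basis $(\partial_\theta,\partial_x,\partial_t,\partial_z)$ is $f_2'-f_1'$, which is negative at $\theta=0$ and positive at $\theta=\pi$. So the two points are transverse and have opposite signs.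

\emph{The Whitney disk.} Let $h=f_1$ on $[0,\pi]$ and $h=f_2$ on $[\pi,2\pi]$. By the monotonicity just described, $h=\max(f_1,f_2)$ wherever both are defined. Hence the annulus $A=\{(\theta,0,0,t):h(\theta)\le t\le1\}$ meets $D_1\cup D_2$ only in its lower boundary, which consists of an arc in $D_1$ and an arc in $D_2$ joining the two points. Its upper boundary is $C\times1$, and it misses $M\times[0,1]$. Put $W=A\cup D_C$.

\emph{The framing.} The normal bundle of $A$ is spanned by $\partial_x,\partial_z$. By the frames above, $\partial_x$ is tangent to $D_1$ along the arc in $D_1$ and normal to $D_2$ along the arc in $D_2$, so it is the Whitney section. It extends over $A$, and on $C\times1$ it is the $0$-framing, which extends over $D_C$ by hypothesis. So $\omega(W)=0$.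

Nothing has changed in the old $B^4$, except that $D_C$ is now part of a surface with tree $\pm(1,2)$. This gives the statements about trees and twisting numbers.
\end{proof}

The $0$-framing of $V$ enters only in the last step: for an embedding of $V$ with framing $f$ the same construction gives $\omega(W)=\pm f$. As an example of the lemma, the Hopf link $C\cup L_3$ bounds two embedded disks that meet in one point, with tree $\langle C,3\rangle$, so $\mathrm{BD}(C)\cup L_3$ bounds an order $1$ tower with invariant $\pm\langle(1,2),3\rangle$.

For a knot $K$ let $L^{(1)}(K)=K$. For $k\ge2$, double $K$ to $L_1\cup L_2'$, then $L_2'$ to $L_2\cup L_3'$, and so on, $k-1$ times in all; call the last component $L_k$. The result is a $k$-component link $L^{(k)}(K)$, and $L^{(2)}(K)=\mathrm{BD}(K)$. Let $U^{(k)}=L^{(k)}(O)$ for the unknot $O$, and let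
\[
J_k=(1,(2,(\cdots,(k-1,k)))),
\]
a rooted tree of order $k-1$.

\medskip
\noindent\textbf{Convention.} For the rest of the paper, $K$ is a fixed knot that bounds an order $2$ tower with invariant $(1,1)^\infty$. Such a knot exists by (S1).

\begin{lemma}\label{lem:iterate}
\begin{enumerate}
\item[(a)] $L^{(k)}(K)$ bounds an order $4k-2$ tower with invariant $(J_k,J_k)^\infty$.
\item[(b)] $U^{(k)}$ bounds a Whitney tower with all surfaces framed and no unpaired points.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $k=1$ this is the choice of $K$, so let $k\ge2$. Apply Lemma~\ref{lem:double} $k-1$ times to the tower on $K$. The disk to be enlarged is framed each time: first it is the order $0$ disk of an order $2$ tower, and later it is an embedded disk. In the end every leaf of an old tree is replaced by $\pm J_k$.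

An old point of order $o$ has $o+2$ leaves, so its new order is $o+(o+2)(k-1)$. New points are paired, and old unpaired points have $o\ge2$. So all unpaired points have order at least $4k-2$, with equality exactly for $o=2$. An old surface of order $o$ has $o+1$ leaves, so its new order is $o+(o+1)(k-1)$. This is $k-1$ for $o=0$, it is $2k-1$ for $o=1$, and it exceeds $2k-1$ for $o\ge2$. The old order $0$ disk has become a framed Whitney disk, and the surfaces created by the doublings have order less than $k-1$ and are framed. So all surfaces of order less than $2k-1$ are framed, and we have an order $4k-2$ tower.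

The old points of order $2$ have trees $\pm\langle(1,1),(1,1)\rangle$, so the unpaired points of order $4k-2$ have trees $\pm\langle(J_k,J_k),(J_k,J_k)\rangle$, which vanish by Lemma~\ref{lem:JJ}(a). The surfaces of order $2k-1$ are the old order $1$ disks. They contribute $N(J_k,J_k)^\infty$, where $N$ is the sum of their twisting numbers. By Lemma~\ref{lem:one}(b) $N$ is odd, and $2(J_k,J_k)^\infty=0$.

(b) Apply Lemma~\ref{lem:double} $k-1$ times to an embedded disk bounded by $O$.
\end{proof}

\section{Inserting a string link}\label{sec:insert}

Let $k\ge2$, and let $V$ be the solid torus around $O$ used in the first doubling of $U^{(k)}$. Let $B\cong D^2\times I$ be the part $|\theta-\frac\pi2|\le\frac\pi4$ of $V$. The component $L_2'$ lies where $\pi-\delta\le\theta\le2\pi+\delta$, so it misses $B$, and we perform the later doublings in a neighborhood of $L_2'$ that also misses $B$. Then $B\cap U^{(k)}$ consists of the two strands $x=\pm\frac12$, $z=0$. Both lie in $L_1$, and $L_1$ runs through them in opposite directions.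

A \emph{$2$-string link} $T$ is a pair of disjoint arcs $a,b$ in $B$ with the same endpoints as these two strands, both oriented in the direction of increasing $\theta$. Its \emph{closure} $\widehat T$ is the $2$-component link obtained by joining the endpoints by the arcs $x=\pm\frac12$, $z=0$ in $V\setminus B$. Since $V$ is the $0$-framed neighborhood of the unknot, this is the usual closure by two untwisted parallel arcs, and the closure of the trivial string link is the unlink. The product $T\cdot T'$ is defined by stacking. Let $U^{(k)}[T]$ be the link obtained from $U^{(k)}$ by replacing the two strands in $B$ by $T$, oriented like $U^{(k)}$ outside $B$.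

\begin{lemma}\label{lem:insert}
If $\widehat T$ bounds an order $n$ tower with $n\ge3$, then $U^{(k)}[T]$ bounds an order $n+1$ tower.
\end{lemma}

\begin{proof}
In the $3$-sphere $\partial(B\times[0,1])$, the union of $T\times0$, the four arcs $(\text{endpoints})\times[0,1]$ and the trivial string link in $B\times1$ is a copy of $\widehat T$. So we may place the tower on $\widehat T$ in the $4$-ball $B\times[0,1]$, with order $0$ disks $D_a,D_b$ that are products near $\partial B\times[0,1]$. Each of these is a strip running from a string of $T$ to the corresponding trivial strand. In $S^3\times[0,1]$, take the union of this tower with $(U^{(k)}\setminus B)\times[0,1]$, and along $S^3\times1$ attach a $4$-ball containing the tower of Lemma~\ref{lem:iterate}(b).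

The set $L_1\setminus B$ consists of two arcs. The two product strips over them, together with $D_a$ and $D_b$, form an immersed annulus from the first component of $U^{(k)}[T]$ to the first component of $U^{(k)}$, and the annulus is capped off by the disk of $L_1$ in the attached ball. To orient the resulting disk coherently we reverse one of $D_a,D_b$; as in Lemma~\ref{lem:ops}(e), all pairings stay valid. The other components bound product annuli, which lie outside $B\times[0,1]$, capped by their disks. So we have a Whitney tower on $U^{(k)}[T]$ in which the orders of all points and Whitney disks are as before.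

All order $0$ points are paired, so the order $0$ disks are framed by Lemma~\ref{lem:framing}. All unpaired points and all twisted Whitney disks belong to the tower in $B\times[0,1]$. Hence this is an order $n$ tower, and every tree in its invariant carries only the label $1$. So the invariant lies in the image of $\mathcal T_n^\infty(1)$ under relabeling, and $\mathcal T_n^\infty(1)=0$ by Lemma~\ref{lem:one}(c). Apply Lemma~\ref{lem:raise}(b).
\end{proof}

\begin{remark}
The lemma depends on both strands lying in one component, and on $n\ge3$. For $n=2$, tie $K$ as a local knot into the string $a$ of the trivial string link. The closure $K\sqcup O$ bounds an order $2$ tower. The first component of $U^{(k)}[T]$ is $K$, because $L_1=\partial\Delta_1$ is unknotted, and $K$ has Arf invariant one by (F2). By (F2) and Lemma~\ref{lem:ops}(d), $U^{(k)}[T]$ bounds no order $3$ tower.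
\end{remark}

We now write $L^{(k)}(K)$ in this form. Let $e\colon B\to B$ be an orientation-preserving embedding that is the identity near $D^2\times\partial I$ and ties the tube $B$ into the knot $K$, and let $K^\parallel$ be the image of the two trivial strands. Precomposing $e$ with full twists about the core of $B$ changes the linking number of $\widehat{K^\parallel}$ by any integer, and we choose $e$ so that this linking number is $0$. Then $K^\parallel$ is the \emph{$0$-framed $2$-cable} of $K$, and both components of its closure are copies of $K$. The embedding of $V$ that agrees with $e$ on $B$ and with the old embedding elsewhere is a $0$-framed neighborhood of $K$. It carries the two strands to $K^\parallel$ and changes nothing outside $B$. The components doubled later bound copies of $\Delta_2$ outside $B$, so their $0$-framings are also unchanged. Hence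
\[
U^{(k)}[K^\parallel]=L^{(k)}(K).
\]
To pass order $2$ we modify the cable. Let $K\sqcup K$ be the trivial string link with a local knot $K$ tied into each string, and put
\[
S=K^\parallel\cdot(K\sqcup K).
\]
The component $L_1$ follows one string forward and the other backward, so it acquires the local knots $K$ and $K^r$. Local knots slide along a component, and therefore
\begin{equation}\label{eq:S}
U^{(k)}[S]=L^{(k)}(K)\,\#\,K_0,\qquad K_0=K\#K^r\ \text{ a local knot on }L_1 .
\end{equation}
For a knot $K_0$ let $-K_0$ be the reversed mirror image; $K_0\#{-K_0}$ is slice.

\begin{lemma}\label{lem:Q}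
The knots $K_0$ and $-K_0$ bound towers of every order.
\end{lemma}

\begin{proof}
Reverse the order $0$ disk in the tower on $K$. Twisting numbers do not change, so by Lemma~\ref{lem:one}(b) this is an order $2$ tower on $K^r$ with invariant $(1,1)^\infty$. By Lemma~\ref{lem:ops}(c), $K_0$ bounds an order $2$ tower with invariant $2(1,1)^\infty=0$, and so it bounds an order $3$ tower by Lemma~\ref{lem:raise}(b). Since $\mathcal T_n^\infty(1)=0$ for $n\ge3$, the same lemma raises the order indefinitely. Lemma~\ref{lem:ops}(e) gives the claim for $-K_0$.
\end{proof}

\begin{proposition}\label{prop:transfer}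
Let $k\ge2$. If $\widehat S$ bounds an order $n$ tower with $n\ge3$, then $L^{(k)}(K)$ bounds an order $n+1$ tower. In particular, if $\widehat S$ bounds an order $4k-2$ tower, then $L^{(k)}(K)$ bounds an order $4k-1$ tower, and $R^\infty_{4k-2}((J_k,J_k)^\infty)=0$ in $\mathsf W^\infty_{4k-2}(k)$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:insert}, $U^{(k)}[S]$ bounds an order $n+1$ tower. By Lemmas~\ref{lem:Q} and~\ref{lem:ops}(c), so does the link obtained by tying $-K_0$ into $L_1$. By \eqref{eq:S} this link is $L^{(k)}(K)$ with the local knot $K_0\#{-K_0}$, which is slice, so the link is concordant to $L^{(k)}(K)$. Lemma~\ref{lem:ops}(f) gives the first claim. For $n=4k-2\ge6$, Lemma~\ref{lem:iterate}(a) gives $R^\infty_{4k-2}((J_k,J_k)^\infty)=[L^{(k)}(K)]$, and this class is $0$ by Lemma~\ref{lem:raise}(a).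
\end{proof}

\section{An order six tower on $\widehat S$}\label{sec:six}

The problem is now reduced to one $2$-component link, $\widehat S$, which does not depend on $k$. To raise the order of towers on it by Lemma~\ref{lem:raise}(c), we need its Milnor invariants to vanish. We compare its group with the group of the unlink by means of Stallings' theorem: \emph{a group homomorphism $G\to G'$ that induces an isomorphism on $H_1(\,\cdot\,;\mathbb Z)$ and a surjection on $H_2(\,\cdot\,;\mathbb Z)$ induces isomorphisms $G/\Gamma_qG\to G'/\Gamma_qG'$ for all $q$.}

We also recall \emph{infection}. Let $\alpha$ be an unknotted curve disjoint from a link $\mathcal O$, with tubular neighborhood $N(\alpha)$, and let $E(K)$ be the exterior of $K$, with meridian $\mu_K$ and $0$-framed longitude $\lambda_K$. Replace $N(\alpha)$ by $E(K)$, gluing $\mu_K$ to the $0$-framed longitude of $\alpha$ and $\lambda_K$ to the meridian of $\alpha$. The solid torus $S^3\setminus N(\alpha)$ becomes a $0$-framed neighborhood of $K$ in the resulting $S^3$. The effect on $\mathcal O$ is to tie the strands that pass through a disk bounded by $\alpha$ into $0$-framed parallel copies of $K$.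

\begin{lemma}\label{lem:milnor}
Let $\Lambda$ be $\widehat{K^\parallel}$ or $\widehat S$, and let $\pi=\pi_1(S^3\setminus\Lambda)$. The $0$-framed longitudes of $\Lambda$ lie in $\Gamma_q\pi$ for every $q$. Hence $\mu_n(\Lambda)=0$ whenever $\Lambda$ bounds an order $n$ tower.
\end{lemma}

\begin{proof}
Let $\mathcal O$ be the closure of the trivial string link. Then $\Lambda$ is obtained from $\mathcal O$ by infection with $K$ along curves bounding disjoint disks: one curve around both strings and, for $\widehat S$, also a meridian of each string. With $E_0$ the exterior of $\mathcal O$ and these curves, the link exteriors are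
\[
E(\Lambda)=E_0\cup\bigsqcup_\alpha E(K),\qquad E(\mathcal O)=E_0\cup\bigsqcup_\alpha N(\alpha).
\]
We extend each gluing homeomorphism $\partial E(K)\to\partial N(\alpha)\subset N(\alpha)$ to a map $E(K)\to N(\alpha)$. Since $N(\alpha)\simeq S^1$, homotopy classes of maps to it correspond to classes in $H^1(\,\cdot\,;\mathbb Z)$. The class of the gluing map is $1$ on $\mu_K$ and $0$ on $\lambda_K$, so it is the restriction of a generator of $H^1(E(K))$. Thus the gluing map is homotopic to the restriction of a map defined on $E(K)$, and by the homotopy extension property it extends itself. Together with the identity of $E_0$ these extensions define $f\colon E(\Lambda)\to E(\mathcal O)$.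

The boundary tori of the two link exteriors are the same tori in $\partial E_0$, with the same meridians, and $f$ is the identity on them. The meridians are a basis of $H_1$ of each exterior, so $f$ is an isomorphism on $H_1$. The group $\pi_1E(\mathcal O)=F$ is free, so $H_2(F)=0$, and Stallings' theorem shows that $f$ induces isomorphisms $\pi/\Gamma_q\pi\cong F/\Gamma_qF$. Let $\lambda_i\subset\partial E_0$ be the $0$-framed longitude of the $i$-th component of $\mathcal O$. It bounds a disk in $E(\mathcal O)$, so $f_*(\lambda_i)=1$ in $F$, and $\lambda_i\in\Gamma_q\pi$ for every $q$. For $q=2$ this says that $\lambda_i$ is null-homologous in $E(\Lambda)$. As it also meets the meridian once, it is the $0$-framed longitude of the $i$-th component of $\Lambda$. The last claim is \eqref{eq:mu}.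
\end{proof}

\begin{proposition}\label{prop:six}
If $R_2^\infty(1)$ is injective, then $\widehat S$ bounds an order $6$ tower.
\end{proposition}

\begin{proof}
Label the strings $a,b$ by $1,2$. The link $\widehat{K^\parallel}$ bounds an order $0$ tower. By Lemmas~\ref{lem:two}, \ref{lem:milnor} and~\ref{lem:raise}(c) for $n=0,1$, it bounds an order $2$ tower, with invariant $g$ say. By (S2), $\eta_2(g)=\mu_2(\widehat{K^\parallel})=0$, so $g=a_1(1,1)^\infty+a_2(2,2)^\infty$ by Lemma~\ref{lem:JJ}(b). Delete the component other than the $i$-th. By Lemma~\ref{lem:ops}(d) the $i$-th component, which is $K$, bounds an order $2$ tower with invariant $a_i(1,1)^\infty$. This tower may have nothing to do with the tower on $K$ that we fixed, and here the hypothesis is used, for the only time: we have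
\[
R_2^\infty\bigl(a_i(1,1)^\infty\bigr)=[K]=R_2^\infty\bigl((1,1)^\infty\bigr)\quad\text{in }\mathsf W_2^\infty(1),
\]
so $a_i$ is odd by injectivity and Lemma~\ref{lem:one}(b). The link $\widehat S$ is $\widehat{K^\parallel}$ with a local knot $K$ on each component. By Lemma~\ref{lem:ops}(c) it bounds an order $2$ tower with invariant $(a_1+1)(1,1)^\infty+(a_2+1)(2,2)^\infty=0$, and so an order $3$ tower by Lemma~\ref{lem:raise}(b). Now Lemmas~\ref{lem:two}, \ref{lem:milnor} and~\ref{lem:raise}(c) for $n=3,4,5$ raise the order to $6$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]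
We have $J_2=(1,2)$. By Proposition~\ref{prop:six} and Proposition~\ref{prop:transfer} with $k=2$, $R_6^\infty$ kills $((1,2),(1,2))^\infty$. This element is nonzero by Lemma~\ref{lem:JJ}(c).
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:BD}]
By (F2), $K$ has Arf invariant one and so bounds no order $3$ tower. By Lemma~\ref{lem:raise}(a), $R_2^\infty((1,1)^\infty)=[K]\ne0$. Since $\mathcal T_2^\infty(1)\cong\mathbb Z_2$, the map $R_2^\infty(1)$ is injective, and Theorem~\ref{thm:A} shows that $R_6^\infty(2)$ is not.

Let $K'$ be any knot of Arf invariant one. With the $0$-framing, $\mu_0(K')=0$, so $K'$ bounds an order $2$ tower by Lemmas~\ref{lem:one}(a) and~\ref{lem:raise}. Its invariant is $a(1,1)^\infty$ with $a$ odd by (F2). So $K'$ may be taken as the fixed knot $K$, and Propositions~\ref{prop:six} and~\ref{prop:transfer} show that $\mathrm{BD}(K')=L^{(2)}(K')$ bounds an order $7$ tower.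
\end{proof}

\section{All orders and all numbers of components}\label{sec:B}

Proposition~\ref{prop:transfer} kills one element for each $k$, on $k$ distinct labels, provided that $\widehat S$ reaches order $4k-2$. Two things remain to be seen: that relabelings of this element generate the whole kernel of $\eta_{4k-2}$, and that $\widehat S$ can pass the orders $6,10,14,\dots$, where $\eta$ is not injective. The first settles the second. Once $\operatorname{Ker}\eta_{4k-2}$ is known to die in $\mathsf W^\infty_{4k-2}(2)$, the invariant $\mu_{4k-2}$ is injective and $\widehat S$ itself passes order $4k-2$.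

\begin{lemma}\label{lem:gens}
The group $\operatorname{Ker}\eta_{4k-2}(m)$ is generated by the elements $(J,J)^\infty$ with $J=(i_1,(i_2,(\cdots,(i_{k-1},i_k))))$, where $i_1,\dots,i_k\in\{1,\dots,m\}$.
\end{lemma}

\begin{proof}
Let $G$ be the subgroup generated by these elements; $G\subset\operatorname{Ker}\eta_{4k-2}$ by Lemma~\ref{lem:JJ}(a). Since $\mathsf L_{2k}$ is free abelian, the sequence (F3) splits and stays exact after tensoring with $\mathbb Z_2$. This gives an injection $\iota\colon\mathbb Z_2\otimes\mathsf L_k\to\mathbb Z_2\otimes\mathsf L'_{2k}$ with $\iota(1\otimes\beta(J))=1\otimes(J,J)=q((J,J)^\infty)$. The brackets $\beta(J)$ for the listed $J$ span $\mathsf L_k$: the identity $[[Y,Y'],Y'']=[Y,[Y',Y'']]-[Y',[Y,Y'']]$ shortens the first entry of a bracket until it is a generator, and one then inducts on $k$. So $q(G)$ is the image of $\iota$ and has $2^{r_k(m)}$ elements. By (S4) this is the order of $\operatorname{Ker}\eta_{4k-2}$, and hence $G$ is the whole kernel.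
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
For $k\ge2$ let $P(k)$ be the statement that $\widehat S$ bounds an order $4k-2$ tower. We show that $P(k)$ implies both (1) for this $k$ and all $m$, and $P(k+1)$. Since $P(2)$ holds by Corollary~\ref{cor:BD} and Proposition~\ref{prop:six}, this proves (1).

Assume $P(k)$. By Lemma~\ref{lem:iterate}(a) and Proposition~\ref{prop:transfer}, $L^{(k)}(K)$ bounds an order $4k-2$ tower with invariant $(J_k,J_k)^\infty$, and also an order $4k-1$ tower. Given $i_1,\dots,i_k\in\{1,\dots,m\}$, assign the label $i_s$ to the $s$-th component, join the components with equal labels by oriented bands, and add a split unknot for each unused label. By Lemma~\ref{lem:ops}(a),(b), applied to both towers, the resulting $m$-component link bounds an order $4k-2$ tower with invariant $(J,J)^\infty$, where $J$ is as in Lemma~\ref{lem:gens}, and also an order $4k-1$ tower. So $R^\infty_{4k-2}((J,J)^\infty)=0$ by Lemma~\ref{lem:raise}(a), and $\operatorname{Ker}\eta_{4k-2}\subset\operatorname{Ker}R^\infty_{4k-2}$ by Lemma~\ref{lem:gens}. The reverse inclusion follows from (S2), and (S4) identifies the common kernel. Since $R^\infty_{4k-2}$ is onto,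 (S2) gives $\operatorname{Ker}\mu_{4k-2}=R^\infty_{4k-2}(\operatorname{Ker}\eta_{4k-2})=0$. By (S3), $\mu_{4k-2}$ is an isomorphism onto $\mathsf D_{4k-2}$, which is free abelian of rank $m\,r_{4k-1}(m)-r_{4k}(m)$.

Now take $m=2$. By Lemma~\ref{lem:milnor}, $\mu_{4k-2}(\widehat S)=0$, so $[\widehat S]=0$, and $\widehat S$ bounds an order $4k-1$ tower by Lemma~\ref{lem:raise}(a). The orders $4k-1,4k,4k+1$ are congruent to $3,0,1$ modulo $4$. By (F1) and Lemmas~\ref{lem:milnor} and~\ref{lem:raise}(c), $\widehat S$ bounds an order $4k+2$ tower, which is $P(k+1)$.
\end{proof}

\begin{remark}
The induction shows that $\widehat S$ bounds towers of every order. By Proposition~\ref{prop:transfer}, so does $L^{(k)}(K)$ for every $k\ge2$, although $K=L^{(1)}(K)$ bounds no tower of order $3$.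
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
The map $R^\infty_{4k-2}$ is always onto, so only injectivity is in question. Let $k\ge2$. By (1) the map is injective if and only if $\mathsf L_k=0$. This holds for $m=1$, since $[X_1,X_1]=0$. It fails for $m\ge2$, since the word $X_1^{k-1}X_2$ has coefficient $1$ in $\operatorname{ad}(X_1)^{k-1}X_2$.

Let $k=1$ and $R_2^\infty(g)=0$. Then $\eta_2(g)=0$, so $g=\sum a_i(i,i)^\infty$ by Lemma~\ref{lem:JJ}(b). Let $L$ bound an order $2$ tower with invariant $g$. By Lemma~\ref{lem:raise}(a), $L$ also bounds an order $3$ tower. Deleting all components but $L_i$ from both towers, we see that $L_i$ bounds an order $2$ tower with invariant $a_i(1,1)^\infty$ and an order $3$ tower. By (F2), $a_i\equiv\operatorname{Arf}(L_i)=0\pmod2$. Hence $g=0$.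
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
Let $\pi=\pi_1(S^3\setminus L)$. Suppose that $L$ bounds an order $n$ tower, $n\ge3$. For each $j<n$ it bounds towers of orders $j$ and $j+1$, so $[L]=0$ in $\mathsf W_j^\infty$ by Lemma~\ref{lem:raise}(a), and $\mu_j(L)=0$. For $j=n-1$, \eqref{eq:mu} places the framed longitudes in $\Gamma_{n+1}\pi$. By Lemma~\ref{lem:ops}(d) each component bounds an order $3$ tower, so its Arf invariant vanishes by (F2).

Conversely, suppose that the framed longitudes lie in $\Gamma_{n+1}\pi$ and that the Arf invariants of the components vanish. We show that if $L$ bounds an order $j$ tower with $j<n$, then it bounds an order $j+1$ tower; since $L$ bounds an order $0$ tower, this suffices. As $\Gamma_{n+1}\pi\subset\Gamma_{j+2}\pi$, \eqref{eq:mu} gives $\mu_j(L)=0$. If $j\equiv0,1,3\pmod4$, use (F1) and Lemma~\ref{lem:raise}(c). If $j=4k-2$ with $k\ge2$, then $\mu_j$ is injective by (1), so $[L]=0$, and Lemma~\ref{lem:raise}(a) applies. If $j=2$, the invariant of the tower lies in $\operatorname{Ker}\eta_2$ by (S2), so it is $\sum a_i(i,i)^\infty$. Deleting all components but $L_i$ and using (F2) gives $a_i\equiv\operatorname{Arf}(L_i)=0\pmod2$.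 So the invariant is $0$, and Lemma~\ref{lem:raise}(b) applies.
\end{proof}

\begin{thebibliography}{CST11}

\bibitem[CST11]{CST11} Conant, Schneiderman and Teichner.

\bibitem[CSTa]{CSTa} Conant, Schneiderman and Teichner, \emph{Milnor invariants and twisted Whitney towers}.

\bibitem[CSTb]{CSTb} Conant, Schneiderman and Teichner, \emph{Whitney tower concordance of classical links}.

\bibitem[CSTc]{CSTc} Conant, Schneiderman and Teichner, \emph{Tree homology and a conjecture of Levine}.

\bibitem[Lev06]{Lev} Levine, \emph{Labeled binary planar trees and quasi-Lie algebras}, Algebr. Geom. Topol. 6 (2006).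

\bibitem[TWT]{TWT} \emph{Twisted Whitney Towers And Concordance Of Links}, \texttt{https://etd.adm.unipi.it/\allowbreak theses/\allowbreak available/\allowbreak etd-06082015-123156/\allowbreak unrestricted/\allowbreak tesi\_finale\_Castronovo.PDF}

\end{thebibliography}
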